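\title{The generating function of integer partitions is not $D^\infty$-finite}

\begin{abstract}
A formal power series is $D^\infty$-finite if it stands at the top of a finite tower of linear differential equations, in which the coefficients of each equation solve equations lower in the tower and the lowest equations have polynomial coefficients. We prove that the generating function $f=\sum_{n\ge0} p_nx^n$ of integer partitions is not $D^\infty$-finite. The main tool is a continuation theorem: a convergent $D^\infty$-finite series, expanded at a generic point, continues analytically along all but countably many rays, even when the series in its tower diverge. We deduce that a series with integer coefficients converging in the unit disc is $D^\infty$-finite only if it is rational, and we show that the same holds for every power series in the differential field generated by $f$ over $\mathbb C(x)$.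
\end{abstract}

\section{The question and the results}\label{sec:intro}

Call a polynomial in $\mathbb C[x]$ \emph{$D^0$-finite}. For $n\ge1$, a formal power series $g\in\mathbb C[[x]]$ is \emph{$D^n$-finite} if it satisfies a linear differential equation
\begin{equation}\label{eq:lde}
a_r g^{(r)}+\dots+a_1g'+a_0g=0
\end{equation}
whose coefficients $a_0,\dots,a_r$ are $D^{n-1}$-finite and not all zero. One says \emph{D-finite} for $D^1$-finite and \emph{DD-finite} for $D^2$-finite, and $g$ is \emph{$D^\infty$-finite} if it is $D^n$-finite for some $n\ge1$. The index $n$ counts how many times one has to solve linear equations, feeding the solutions back in as coefficients, to reach $g$ from the polynomials.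

A nonzero rational power series $P/Q$ solves $PQ\,y'-(P'Q-PQ')\,y=0$, so rational series are D-finite. In particular polynomials are, and by induction on $n$ every $D^{n-1}$-finite series is $D^n$-finite. The series $\tan x$ solves $\frac12\sin(2x)\,y'-y=0$ and is therefore DD-finite. It is not D-finite: a solution of \eqref{eq:lde} with polynomial coefficients continues analytically along every path that avoids the finitely many zeros of $a_r$, while $\tan x$ has infinitely many poles.

Every $D^\infty$-finite series $g$ is \emph{differentially algebraic}, that is, it satisfies a nontrivial polynomial equation $P(x,g,g',\dots,g^{(k)})=0$ (Remark~\ref{rem:da}). The example of $\tan x$, which solves $y'=1+y^2$, shows that a nonlinear equation can sometimes be unrolled into a tower of linear ones, and it is natural to ask for which differentially algebraic series this is possible. Let $p_n$ be the number of partitions of the integer $n$, and let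
\[
f(x)=\sum_{n\ge0}p_nx^n=\prod_{n\ge1}\frac1{1-x^n}=1+x+2x^2+3x^3+5x^4+7x^5+11x^6+\cdots.
\]
This series is differentially algebraic; the reason is recalled after Lemma~\ref{lem:K}. The question, posed in \cite{trees}, is whether it is true that $f$ is not $D^\infty$-finite. The answer is yes.

\begin{theorem}\label{thm:main}
The series $f=\sum_{n\ge0}p_nx^n$ is not $D^\infty$-finite.
\end{theorem}

The location of singularities suggests this answer. A solution of a linear equation can only be singular where a coefficient is singular or where the leading coefficient vanishes. Zeros of a holomorphic function are isolated, so each level of a tower should add only countably many obstacles, and these cannot form a wall. But $f$ runs into a wall: it blows up at every root of unity, so it cannot be continued across any point of the unit circle.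

The flaw in this argument is that the definition is formal. Even when $g$ converges, the coefficients in \eqref{eq:lde} may have radius of convergence zero, and then they have no zeros or singularities to speak of. We remove this difficulty by rebuilding the whole tower out of convergent series at a nearby point $t_0$, while keeping $g$ itself fixed. For $t_0\in\mathbb C$ and $\theta\in[0,2\pi)$ let $L_\theta(t_0)=\{t_0+se^{i\theta}:s\ge0\}$.

\begin{theorem}\label{thm:rays}
Let $g\in\mathbb C[[x]]$ be $D^\infty$-finite with radius of convergence at least $\rho>0$. No convergence is assumed for the coefficients of the equations that witness $D^\infty$-finiteness. Then there is a holomorphic function $u\not\equiv0$ on the disc $|x|<\rho$ such that, for every $t_0$ with $|t_0|<\rho$ and $u(t_0)\neq0$, the germ of $g$ at $t_0$ continues analytically along the whole ray $L_\theta(t_0)$ for all but countably many $\theta\in[0,2\pi)$.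
\end{theorem}

One good ray is enough to cross the unit circle, and Theorem~\ref{thm:main} follows. Combined with the P\'olya--Carlson theorem, the same step classifies a whole family of series. Let $\mathbb D=\{x\in\mathbb C:|x|<1\}$.

\begin{theorem}\label{thm:integer}
A series in $\mathbb Z[[x]]$ converging on $\mathbb D$ is $D^\infty$-finite if and only if it is rational.
\end{theorem}

Both hypotheses are needed: $e^x$ converges on $\mathbb D$, the series $(1-4x)^{-1/2}=\sum_n\binom{2n}{n}x^n$ has integer coefficients and solves $(1-4x)y'-2y=0$, and both are D-finite without being rational.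

Finally, nothing that can be built from $f$ by field operations and differentiation is $D^\infty$-finite, except in the trivial way.

\begin{theorem}\label{thm:field}
Let $K=\mathbb C(x)(f,f',f'',\dots)\subset\mathbb C((x))$ be the differential field generated by $f$ over $\mathbb C(x)$. A series $g\in K\cap\mathbb C[[x]]$ is $D^\infty$-finite if and only if $g\in\mathbb C(x)$.
\end{theorem}

Section~\ref{sec:stars} contains the analytic half of the proof of Theorem~\ref{thm:rays} and Section~\ref{sec:realize} the algebraic half. Theorems~\ref{thm:main} and~\ref{thm:integer} are proved in Section~\ref{sec:circle}, and Theorem~\ref{thm:field}, which uses the modular transformation laws of $f$, in Section~\ref{sec:modular}.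

\section{Linear equations and continuation along rays}\label{sec:stars}

Solutions of linear equations are multivalued in general, so ``the zeros of the leading coefficient'' needs a single-valued branch to refer to. Continuing only along rays from a fixed point provides one.

Let $\varphi\in\mathbb C[[t-t_0]]$ be convergent. An open convex set $U\ni t_0$ is \emph{admissible} for $\varphi$ if $\varphi$ is the Taylor series at $t_0$ of a holomorphic function $\varphi_U$ on $U$. The \emph{(Mittag-Leffler) star} $\mathrm{St}(\varphi)$ is the union of all admissible sets. We say that $\varphi$ \emph{continues along} $L_\theta(t_0)$ if $L_\theta(t_0)\subset\mathrm{St}(\varphi)$, that is, if every segment $[t_0,z]$ of the ray lies in an admissible set. This gives continuation along each such segment by a chain of discs, and it is the form in which we prove and use Theorem~\ref{thm:rays}.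

\begin{lemma}\label{lem:star}
The set $\mathrm{St}(\varphi)$ is open and star-shaped about $t_0$, and $\varphi$ extends to a holomorphic function on it.
\end{lemma}

\begin{proof}
A union of open convex sets containing $t_0$ is open and star-shaped about $t_0$. If $U$ and $U'$ are admissible, then $U\cap U'$ is convex, hence connected, and $\varphi_U=\varphi_{U'}$ near $t_0$. By the identity theorem $\varphi_U=\varphi_{U'}$ on $U\cap U'$, so the functions $\varphi_U$ glue.
\end{proof}

We use Cauchy's theorem on linear equations in the following form: if $b_0,\dots,b_{r-1}$ are holomorphic on a simply connected domain $U\ni t_0$, then for any $c_0,\dots,c_{r-1}\in\mathbb C$ the equation $y^{(r)}+b_{r-1}y^{(r-1)}+\dots+b_0y=0$ has a holomorphic solution on all of $U$ with $y^{(j)}(t_0)=c_j$ for $j<r$. The next lemma climbs one level of a tower.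

\begin{lemma}\label{lem:step}
Let $r\ge1$, let $\alpha_0,\dots,\alpha_r\in\mathbb C[[t-t_0]]$ be convergent with $\alpha_r(t_0)\neq0$, and let $\varphi\in\mathbb C[[t-t_0]]$ be a formal solution of $\alpha_r\varphi^{(r)}+\dots+\alpha_0\varphi=0$. Then $\varphi$ converges, and there is a countable set $\Theta\subset[0,2\pi)$ such that $\varphi$ continues along every ray $L_\theta(t_0)$, $\theta\notin\Theta$, along which all of $\alpha_0,\dots,\alpha_r$ continue.
\end{lemma}

\begin{proof}
Let $\Omega=\bigcap_i\mathrm{St}(\alpha_i)$. It is open and star-shaped about $t_0$, hence connected, and the $\alpha_i$ are holomorphic on $\Omega$ by Lemma~\ref{lem:star}. Since $\alpha_r(t_0)\ne0$, the zero set $Z$ of $\alpha_r$ in $\Omega$ is closed and discrete in $\Omega$, hence countable, and $t_0\notin Z$.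

Let $U$ be any open convex set with $t_0\in U\subset\Omega\setminus Z$. The functions $b_j=\alpha_j/\alpha_r$ are holomorphic on $U$, so the equation has a holomorphic solution $y$ on $U$ whose Taylor series at $t_0$ has the same first $r$ coefficients as $\varphi$. A formal solution is determined by its first $r$ coefficients: comparing coefficients of $(t-t_0)^k$ in $\varphi^{(r)}=-\sum_{j<r}b_j\varphi^{(j)}$ expresses the coefficient of index $r+k$ of $\varphi$ through those of smaller index. Hence $\varphi$ is the Taylor series of $y$. Taking for $U$ a small disc shows that $\varphi$ converges, and then every such $U$ is admissible for $\varphi$.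

Let $\Theta=\{\arg(z-t_0):z\in Z\}$. If $\theta\notin\Theta$ and all $\alpha_i$ continue along $L_\theta(t_0)$, then $L_\theta(t_0)\subset\Omega\setminus Z$. For $z$ on the ray, the compact segment $[t_0,z]$ lies in the open set $\Omega\setminus Z$, so for small $\epsilon>0$ its $\epsilon$-neighborhood $U$ does too. This $U$ is convex, hence admissible for $\varphi$, and $z\in\mathrm{St}(\varphi)$.
\end{proof}

If all series in the tower of $g$ converge, one takes a point $t_0$ near $0$ at which no leading coefficient vanishes, expands everything at $t_0$, and applies Lemma~\ref{lem:step} level by level. Section~\ref{sec:realize} reduces the general case to this situation.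

\begin{remark}\label{rem:countable}
In Theorem~\ref{thm:rays}, ``countably many'' cannot be replaced by ``finitely many''. The series $1/\cos x$ solves $\cos x\,y'-\sin x\,y=0$, so it is DD-finite. A ray from a non-real point $t_0$ meets the real line at most once, so the poles $\frac\pi2+k\pi$ lie in infinitely many different directions from $t_0$.
\end{remark}

\section{Replacing divergent coefficients by convergent ones}\label{sec:realize}

\subsection{An example}

Let $E=\sum_{n\ge0}n!\,x^{n+1}$. This series has radius of convergence zero, and $x^2E'=\sum_n(n+1)!\,x^{n+2}=E-x$. Differentiating $x^2E'-E=-x$ twice shows that $E$ is D-finite, and the same computation applies to $-(1+E)$. The convergent series $g=e^x$ solves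
\begin{equation}\label{eq:example}
E\,y''+y'-(1+E)\,y=0,
\end{equation}
an equation whose coefficients cannot be evaluated at any point $x\neq0$, even after division by the leading one. At the origin nothing can be repaired: comparing coefficients shows that $E$ is the only power series in $x$ with $x^2y'=y-x$. So we move to a point $t_0\neq0$, choose a number $\beta\neq0$ to play the part of the missing value ``$E(t_0)$'', and solve $t^2y'=y-t$ with $y(t_0)=\beta$:
\[
E_\beta(t)=e^{-1/t}\Bigl(\beta e^{1/t_0}-\int_{t_0}^t e^{1/s}\,\frac{ds}{s}\Bigr).
\]
The germ $E_\beta$ converges at $t_0$ and continues along every ray from $t_0$ that misses $0$. The function $e^t$ still solves $E_\beta\,y''+y'-(1+E_\beta)\,y=0$, and the leading coefficient does not vanish at $t_0$. The germ $E_\beta$ has no analytic connection with $E$; it merely satisfies the same differential relation. That is all Lemma~\ref{lem:step} requires.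

In this example every $\beta\neq0$ works, because \eqref{eq:example} holds for $y=e^x$ whatever $E$ is. In general the series in a tower are tied to each other and to $g,g',g'',\dots$ by algebraic relations, and the values assigned to them at $t_0$ must respect all these relations, must agree with the true values $g^{(k)}(t_0)$, and must be nonzero for the leading coefficients. A ring homomorphism to $\mathbb C$ is exactly an assignment of values that respects all relations. We therefore put the tower into a ring in which the leading coefficients are units, extend the evaluation at $t_0$ to this ring, and turn the values into power series by Taylor's formula.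

\subsection{The ring of a tower}

Write $\partial=d/dx$ for the derivation of $\mathbb C((x))$.

\begin{lemma}\label{lem:ring}
Let $g$ be $D^n$-finite, $n\geq1$. There are finite sets $F_0\subset\mathbb C[x]$ and $F_1,\dots,F_n\subset\mathbb C[[x]]$ with $F_n=\{g\}$, for every $1\le m\le n$ and $h\in F_m$ an equation
\begin{equation}\label{eq:tower}
a_rh^{(r)}+\dots+a_0h=0,\qquad r\ge1,\quad a_0,\dots,a_r\in F_{m-1},\quad \ell_{m,h}:=a_r\neq0,
\end{equation}
with $r$ and the $a_i$ depending on $(m,h)$, and a finitely generated $\mathbb C$-algebra $R\subset\mathbb C((x))$ that is stable under $\partial$ and contains $x$, the sets $F_0,\dots,F_n$ and all inverses $1/\ell_{m,h}$.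
\end{lemma}

\begin{proof}
We construct $F_n,F_{n-1},\dots,F_0$ in this order so that $F_m$ consists of $D^m$-finite series. Given $F_m$ with $m\ge1$, choose for each $h\in F_m$ an equation \eqref{eq:lde} with $D^{m-1}$-finite coefficients and drop the leading terms whose coefficient is zero. If only $a_0h=0$ with $a_0\neq0$ remains, then $h=0$, and we use the equation $a_0h'+0\cdot h=0$ instead. Let $F_{m-1}$ be the set of all coefficients used.

Let $R$ be generated by $x$ and, for all $1\le m\le n$ and $h\in F_m$, by $h,h',\dots,h^{(r-1)}$ and $1/\ell_{m,h}$. It contains $F_0\subset\mathbb C[x]$ and, since $r\ge1$, all the other $F_m$. By the product rule it suffices to show that $\partial$ maps each generator into $R$. We have $\partial x=1$, and $\partial h^{(j)}=h^{(j+1)}$ is a generator for $j<r-1$. By \eqref{eq:tower},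
\[
\partial h^{(r-1)}=-\frac1{\ell_{m,h}}\sum_{j<r}a_jh^{(j)}\in R .
\]
In particular $\partial h\in R$ for all $h\in F_1\cup\dots\cup F_n$, and also for $h\in F_0$. Each $\ell=\ell_{m,h}$ lies in $F_{m-1}$, so $\partial(1/\ell)=-(1/\ell)^2\,\partial\ell\in R$.
\end{proof}

\begin{remark}\label{rem:da}
The fraction field of $R$ has finite transcendence degree over $\mathbb C$ and contains $x,g,g',g'',\dots$. These elements are therefore algebraically dependent, and $g$ is differentially algebraic.
\end{remark}

\subsection{Values and Taylor series}

Finite generation is what allows us to extend an evaluation. We recall \cite[Prop.~5.23]{AM} in the case $v=1$.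

\begin{proposition}\label{prop:AM}
Let $A\subset R$ be integral domains with $R$ finitely generated as an $A$-algebra. There is a nonzero $u\in A$ such that every ring homomorphism $\chi_0$ from $A$ to an algebraically closed field $k$ with $\chi_0(u)\neq0$ extends to a ring homomorphism $R\to k$.
\end{proposition}

The ring $A$ need not be finitely generated over anything. The element $u$ cannot be dispensed with. For $g=\tan x$ and $\ell=\frac12\sin 2x$ the relation $\ell g'=g$, in which $\ell$ is to be a unit and $g'=1+g^2$, shows that evaluation at $t_0=0$ does not extend: it would give $\chi(\ell)=0$.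

\begin{lemma}\label{lem:taylor}
Let $R\subset\mathbb C((x))$ be a $\mathbb C$-algebra stable under $\partial$ with $x\in R$, let $\chi:R\to\mathbb C$ be a homomorphism of $\mathbb C$-algebras, and let $t_0=\chi(x)$. Then
\[
\Phi:R\to\mathbb C[[t-t_0]],\qquad \Phi(h)=\sum_{k\ge0}\frac{\chi(\partial^kh)}{k!}\,(t-t_0)^k
\]
is a homomorphism of $\mathbb C$-algebras with $\Phi(\partial h)=\frac d{dt}\Phi(h)$ and $\Phi(x)=t$. If $h$ is a unit of $R$, then $\Phi(h)$ has nonzero constant term.
\end{lemma}

\begin{proof}
The map $\Phi$ is $\mathbb C$-linear, $\Phi(1)=1$ and $\Phi(x)=t_0+(t-t_0)$. By Leibniz's rule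
\[
\frac{\chi(\partial^k(h_1h_2))}{k!}=\sum_{i+j=k}\frac{\chi(\partial^ih_1)}{i!}\,\frac{\chi(\partial^jh_2)}{j!},
\]
which is the coefficient of $(t-t_0)^k$ in $\Phi(h_1)\Phi(h_2)$. The coefficient of $(t-t_0)^k$ in $\frac d{dt}\Phi(h)$ is $\chi(\partial^{k+1}h)/k!$, as in $\Phi(\partial h)$. The constant term of $\Phi(h)$ is $\chi(h)$, and $\chi(h)\chi(h^{-1})=1$ for a unit $h$.
\end{proof}

Thus $\Phi$ transports every differential relation from $R$ to power series at $t_0$. In the example, the relation $x^2\partial E=E-x$ forces $\Phi(E)=E_\beta$ with $\beta=\chi(E)$. The map $\Phi$ may have a kernel: if $\partial h=h$ and $\chi(h)=0$, then $\Phi(h)=0$. An equation could therefore collapse to $0=0$ under $\Phi$, and this is prevented by making the leading coefficients units.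

\begin{proof}[Proof of Theorem~\ref{thm:rays}]
Let $g$ be $D^n$-finite and take $F_0,\dots,F_n$ and $R$ from Lemma~\ref{lem:ring}. Let $A=\mathbb C[x,g,g',g'',\dots]$. Then $A\subset R$ because $R$ is stable under $\partial$; both rings are domains because they lie in the field $\mathbb C((x))$; and $R$ is finitely generated over $A$ because it is so over $\mathbb C$. Let $u\in A$ be given by Proposition~\ref{prop:AM}. All elements of $A$ converge on $|x|<\rho$, which is where the hypothesis on $g$ enters, and $u$ is a nonzero series, so it defines a holomorphic function $u\not\equiv0$ on this disc.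

Fix $t_0$ with $|t_0|<\rho$ and $u(t_0)\neq0$. Evaluation $\chi_0(h)=h(t_0)$ is a homomorphism $A\to\mathbb C$, and it extends to a ring homomorphism $\chi:R\to\mathbb C$. Since $\chi$ is the identity on $\mathbb C\subset A$, it is $\mathbb C$-linear. Let $\Phi$ be the map of Lemma~\ref{lem:taylor}. As $\partial^kg\in A$, we have $\chi(\partial^kg)=g^{(k)}(t_0)$ for all $k$. Hence $\Phi(g)$ is the Taylor series at $t_0$ of the function $g$; this is why all derivatives of $g$ were put into $A$.

We show by induction on $m$ that there is a countable set $\Theta_m\subset[0,2\pi)$ such that, for all $h\in F_m$, the series $\Phi(h)$ converges and continues along $L_\theta(t_0)$ for $\theta\notin\Theta_m$. For $h\in F_0$, the series $\Phi(h)=h(t)$ is a polynomial, so $\Theta_0=\emptyset$ works. Let $m\ge1$ and $h\in F_m$. Applying $\Phi$ to \eqref{eq:tower} gives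
\[
\Phi(a_r)\,\Phi(h)^{(r)}+\dots+\Phi(a_0)\,\Phi(h)=0 .
\]
By induction the series $\Phi(a_i)$ converge and continue along $L_\theta(t_0)$ for $\theta\notin\Theta_{m-1}$, and $\Phi(a_r)(t_0)\neq0$ because $a_r=\ell_{m,h}$ is a unit of $R$. Lemma~\ref{lem:step} shows that $\Phi(h)$ converges and provides a countable set $\Theta_{m,h}$. The union $\Theta_m$ of $\Theta_{m-1}$ and the finitely many sets $\Theta_{m,h}$, $h\in F_m$, is countable and has the required property. The case $m=n$, $h=g$ is the theorem.
\end{proof}

\section{Crossing the unit circle}\label{sec:circle}

A meromorphic function $G$ on $\mathbb D$ \emph{extends across} a point $t_1$ of the unit circle if there are an open disc $B$ centered at $t_1$ and a holomorphic function on $B$ that agrees with $G$ on $B\cap\mathbb D$. The unit circle is a \emph{natural boundary} of $G$ if $G$ extends across none of its points. All three applications of Theorem~\ref{thm:rays} go through the following statement.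

\begin{corollary}\label{cor:cross}
Let $G$ be meromorphic on $\mathbb D$ and holomorphic at $0$. If the Taylor series of $G$ at $0$ is $D^\infty$-finite, then $G$ extends across some point of the unit circle.
\end{corollary}

\begin{proof}
Choose $0<\rho\le1$ such that $G$ is holomorphic on $|x|<\rho$. By Theorem~\ref{thm:rays}, and because $[0,2\pi)$ is uncountable, there are $t_0$ with $|t_0|<\rho$ and $\theta$ such that the germ of $G$ at $t_0$ continues along $L_\theta(t_0)$. The ray starts in $\mathbb D$ and is unbounded, so it contains a point $t_1$ with $|t_1|=1$. There are an open convex set $U\ni t_0,t_1$ and a holomorphic function $\hat G$ on $U$ with $\hat G=G$ near $t_0$. The set $U\cap\mathbb D$ is convex, so $\hat G=G$ on it by the identity theorem for meromorphic functions. Take any disc $B\subset U$ centered at $t_1$.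
\end{proof}

For $|x|<1$ the double series $\sum_{n,k\ge1}x^{nk}/k=\sum_n-\log(1-x^n)$ converges absolutely and locally uniformly. Hence the product for $f$ converges to a holomorphic function on $\mathbb D$ with Taylor series $\sum p_nx^n$, and summing over $n$ first gives
\begin{equation}\label{eq:logf}
f(x)=\exp\Bigl(\sum_{k\ge1}\frac1k\,\frac{x^k}{1-x^k}\Bigr).
\end{equation}
The behavior at $x=-r$, $r\to1^-$, shows what happens at every root of unity. The terms with even $k$ are positive, and the one with $k=2$ grows like $\frac1{4(1-r)}$. The terms with odd $k$ equal $-r^k/(k(1+r^k))$ and add up to at most $\log\frac1{1-r}$ in modulus. The pole beats the logarithm.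

\begin{lemma}\label{lem:boundary}
For every root of unity $\zeta$ we have $|f(r\zeta)|\to\infty$ as $r\to1^-$. The unit circle is a natural boundary of $f$.
\end{lemma}

\begin{proof}
Let $\zeta$ be a primitive $m$-th root of unity, $x=r\zeta$, $0<r<1$. By \eqref{eq:logf}, $\log|f(x)|$ is the real part of $\sum_k\frac1k\frac{x^k}{1-x^k}$. If $m\mid k$, then $x^k=r^k$ and the term is positive; since $1-r^m=(1-r)(1+r+\dots+r^{m-1})\le m(1-r)$, the term $k=m$ is at least $r^m/(m^2(1-r))$. For $m=1$ there are no other terms, and we put $c=1$. For $m>1$ let $c>0$ be the least distance from $1$ to the finitely many closed rays $\mathbb R_{\ge0}\,\omega$ with $\omega^m=1$, $\omega\ne1$. If $m\nmid k$, then $x^k=r^k\zeta^k$ lies on one of these rays, so $|1-x^k|\ge c$, and these terms contribute at most $c^{-1}\sum_kr^k/k=c^{-1}\log\frac1{1-r}$ in modulus. Therefore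
\[
\log|f(r\zeta)|\ \ge\ \frac{r^m}{m^2(1-r)}-\frac1c\log\frac1{1-r}\ \longrightarrow\ +\infty\qquad(r\to1^-).
\]
If $f$ extended to a disc $B$ centered on the unit circle, then $B$ would contain a root of unity $\zeta$, these being dense in the circle, and $f(r\zeta)$ would have a finite limit as $r\to1^-$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $f$ were $D^\infty$-finite, it would extend across some point of the unit circle by Corollary~\ref{cor:cross}. This contradicts Lemma~\ref{lem:boundary}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:integer}]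
Rational power series are D-finite (Section~\ref{sec:intro}). For the converse we use the P\'olya--Carlson theorem \cite{Carlson}: a series in $\mathbb Z[[x]]$ converging on $\mathbb D$ either is rational or has the unit circle as a natural boundary. For a $D^\infty$-finite series, Corollary~\ref{cor:cross} excludes the second alternative.
\end{proof}

\section{The differential field generated by $f$}\label{sec:modular}

By Corollary~\ref{cor:cross}, Theorem~\ref{thm:field} comes down to showing that an element of $K$ that extends across a single point of the unit circle is rational. Growth estimates as in Lemma~\ref{lem:boundary} do not survive taking differences and quotients. Instead we describe $K$ by modular forms and use their transformation laws, which are exact.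

\subsection{Modular description of $K$}

Let $\mathbb H$ be the upper half-plane, $x=e^{2\pi i\tau}$ for $\tau\in\mathbb H$, and $\xi(\tau)=e^{2\pi i\tau/24}$, an entire function of $\tau$ with $\xi^{24}=x$. The Dedekind eta function and the normalized Eisenstein series are $\eta(\tau)=\xi(\tau)\prod_{n\ge1}(1-x^n)$ and
\[
E_2=1-24\sum_{n\ge1}\frac{nx^n}{1-x^n},\quad E_4=1+240\sum_{n\ge1}\frac{n^3x^n}{1-x^n},\quad E_6=1-504\sum_{n\ge1}\frac{n^5x^n}{1-x^n}.
\]
We view $E_2,E_4,E_6$ both as power series in $x$ converging on $\mathbb D$ and as functions of $\tau$ with period $1$; the function $\eta$ has period $24$. We use three classical facts. First, for $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$ with $c>0$, acting by $\gamma\tau=\frac{a\tau+b}{c\tau+d}$, and $w=c\tau+d\in\mathbb H$,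
\begin{equation}\label{eq:transform}
\begin{aligned}
\eta(\gamma\tau)&=\varepsilon\,w^{1/2}\eta(\tau), &\qquad E_2(\gamma\tau)&=w^2E_2(\tau)+\tfrac{6c}{\pi i}\,w,\\
E_4(\gamma\tau)&=w^4E_4(\tau), &\qquad E_6(\gamma\tau)&=w^6E_6(\tau),
\end{aligned}
\end{equation}
where $w^{1/2}$ is the principal branch and $\varepsilon=\varepsilon(\gamma)$ does not depend on $\tau$ and satisfies $\varepsilon^{24}=1$. Second, $1728\,\eta^{24}=E_4^3-E_6^2$. Third, Ramanujan's identities:
\begin{equation}\label{eq:ramanujan}
x\partial E_2=\frac{E_2^2-E_4}{12},\qquad x\partial E_4=\frac{E_2E_4-E_6}{3},\qquad x\partial E_6=\frac{E_2E_6-E_4^2}{2}.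
\end{equation}

\begin{lemma}\label{lem:K}
We have $K=\mathbb C(x,f,E_2,E_4,E_6)$. Every element of $K$ is the Laurent series at $0$ of a meromorphic function $G$ on $\mathbb D$, and $G(e^{2\pi i\tau})$ lies in the field $\mathcal F=\mathbb C(\xi,\eta,E_2,E_4,E_6)$ of meromorphic functions on $\mathbb H$.
\end{lemma}

\begin{proof}
Logarithmic differentiation of the product gives $x\partial f/f=\sum_n nx^n/(1-x^n)=(1-E_2)/24$. With \eqref{eq:ramanujan}, this shows that $\mathbb C(x,f,E_2,E_4,E_6)$ is stable under $x\partial$, hence under $\partial$, so it contains $K$. Conversely, $E_2=1-24x\partial f/f$, $E_4=E_2^2-12x\partial E_2$ and $E_6=E_2E_4-3x\partial E_4$ lie in $K$. The five generators are holomorphic on $\mathbb D$, and as functions of $\tau$ we have $x=\xi^{24}$ and $f=\xi/\eta$.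
\end{proof}

Since $K$ has finite transcendence degree, $f$ is differentially algebraic, as in Remark~\ref{rem:da}.

\subsection{The idea in the case of $E_4$}

Suppose that $E_4$ extends from $B\cap\mathbb H$ to a meromorphic function $\hat g$ on a disc $B$ centered at $0$. Fix $\tau\in\mathbb H$ and let $\sigma_m=-1/(\tau+m)$ for $m\geq1$. By \eqref{eq:transform} and periodicity, $E_4(\sigma_m)=(\tau+m)^4E_4(\tau)=\sigma_m^{-4}E_4(\tau)$. The function $\hat g(\sigma)-\sigma^{-4}E_4(\tau)$ of $\sigma$ is meromorphic on $B$ and vanishes at the points $\sigma_m\to0$ for large $m$, so it vanishes identically. Thus $\sigma^4\hat g(\sigma)=E_4(\tau)$ for \emph{independent} $\sigma$ and $\tau$, and $E_4$ would be constant.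

The extension has decoupled the point $\sigma$ from the point $\tau$. For a general element of $\mathcal F$ the same argument says that its value at $\sigma$ does not change if the values of $\eta,E_2,E_4,E_6$ are replaced by those coming from an arbitrary $\tau$, up to an invertible rescaling. To remove the rescaling we pass to the Zariski closure of the set of these values, so we need all polynomial relations among the four functions.

\subsection{Relations among $\eta,E_2,E_4,E_6$}

Let $p(\tau)=(\eta(\tau),E_2(\tau),E_4(\tau),E_6(\tau))\in\mathbb C^4$, let $Q=Z^2-Y^3+1728V^{24}\in\mathbb C[V,X,Y,Z]$, and let $W\subset\mathbb C^4$ be the zero set of $Q$. Then $p(\tau)\in W$ for all $\tau\in\mathbb H$.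

\begin{lemma}\label{lem:relations}
The functions $E_2,E_4,E_6$ are algebraically independent over $\mathbb C$. A polynomial $P\in\mathbb C[V,X,Y,Z]$ with $P(p(\tau))=0$ for all $\tau\in\mathbb H$ is divisible by $Q$, and so vanishes on $W$.
\end{lemma}

\begin{proof}
Let $P\in\mathbb C[X,Y,Z]$ with $P(E_2,E_4,E_6)=0$. Fix $\tau\in\mathbb H$ and an integer $c\ge1$, and evaluate at $\gamma(\tau+m)$ with $\gamma=\begin{pmatrix}1&0\\c&1\end{pmatrix}$, $m\in\mathbb Z$. By \eqref{eq:transform} and periodicity,
\[
P\Bigl(w^2E_2(\tau)+\tfrac{6c}{\pi i}w,\ w^4E_4(\tau),\ w^6E_6(\tau)\Bigr)=0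
\]
for the infinitely many values $w=c(\tau+m)+1$. The left side is a polynomial in $w$, so the identity holds for all $w\in\mathbb C$. Now fix $w\neq0$ and let $c$ run through the positive integers. The first argument takes infinitely many values while the other two stay fixed, so $P(X_0,w^4E_4(\tau),w^6E_6(\tau))=0$ for all $X_0\in\mathbb C$, $w\ne0$, $\tau\in\mathbb H$.

Fix $X_0$ and write $P(X_0,Y,Z)=\sum_kP_k(Y,Z)$, where $P_k$ collects the monomials $Y^iZ^j$ with $4i+6j=k$. Then $\sum_kw^kP_k(E_4(\tau),E_6(\tau))=0$ for all $w\ne0$, so $P_k(E_4,E_6)=0$ for each $k$. The exponent pairs of weight $k$, if there are any, are of the form $(i_0+3l,j_0-2l)$ with $l\ge0$, where $(i_0,j_0)$ is the pair with the smallest $i$. So $P_k=Y^{i_0}Z^{j_0}\,b(Y^3/Z^2)$ with a polynomial $b$ in one variable, and $b(E_4^3/E_6^2)=0$ because $E_4,E_6\not\equiv0$. The function $E_4^3/E_6^2=(1+720x+\cdots)/(1-1008x+\cdots)=1+1728x+\cdots$ is not constant, so it takes infinitely many values and $b=0$. Hence $P(X_0,Y,Z)=0$ for every $X_0$, and $P=0$.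

The polynomial $Q$ is irreducible. Indeed, $Q$ is monic of degree $2$ in $Z$ without a linear term, so a factorization into nonconstant factors could be normalized to $(Z-S)(Z+S)$ with $S\in\mathbb C[V,X,Y]$ and $S^2=Y^3-1728V^{24}$; but a square has even degree in $Y$. By Gauss's lemma $Q$ stays irreducible in $\mathbb C(X,Y,Z)[V]$. By the first part, $\mathbb C(X,Y,Z)$ is isomorphic to $\mathbb C(E_2,E_4,E_6)$, so $Q(V,E_2,E_4,E_6)$ is irreducible over this field; it has the root $\eta$, which therefore has degree $24$. Given $P$ with $P(p(\tau))=0$ for all $\tau$, divide by $Q$ with respect to $V$, which is possible in $\mathbb C[X,Y,Z][V]$ because the leading coefficient $1728$ is a unit: $P=P_1Q+\sum_{j<24}c_j(X,Y,Z)V^j$. Then $\sum_{j<24}c_j(E_2,E_4,E_6)\eta^j=0$, so every $c_j(E_2,E_4,E_6)$ vanishes, and $c_j=0$ by the first part.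
\end{proof}

\subsection{Elements of $\mathcal F$ that extend across the real line}

\begin{proposition}\label{prop:separate}
Let $N,M\in\mathbb C[T,V,X,Y,Z]$ with $M(\xi,p)\not\equiv0$ on $\mathbb H$, and let $g=N(\xi,p)/M(\xi,p)\in\mathcal F$. Suppose there are an open disc $B$ with real center and a meromorphic function $\hat g$ on $B$ that agrees with $g$ on $B\cap\mathbb H$. Then there is a nonempty open set $B'\subset B\cap\mathbb H$ without poles of $g$ such that
\begin{equation}\label{eq:separate}
N(\xi(\sigma),q)=g(\sigma)\,M(\xi(\sigma),q)\qquad\text{for all }\sigma\in B'\text{ and all }q\in W.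
\end{equation}
Moreover, $g=\psi(\xi)$ for some rational function $\psi\in\mathbb C(T)$.
\end{proposition}

\begin{proof}
Choose a fraction $a/c\in B$ in lowest terms with $c>0$, and complete it to $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$. Choose $\delta>0$ such that the punctured disc $B^*=\{0<|\sigma-a/c|<\delta^2/c\}$ lies in $B$ and contains no pole of $\hat g$. Because $\eta$ transforms with a square root, we use as local parameter at $a/c$ not $\sigma$ itself but $s$ with
\[
\sigma=\sigma(s)=\frac{a-s^2}{c},
\]
which maps $0<|s|<\delta$ onto $B^*$. For $s\neq0$ define the affine bijection $A_s:\mathbb C^4\to\mathbb C^4$,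
\[
A_s(V,X,Y,Z)=\Bigl(\varepsilon s^{-1}V,\ s^{-4}X+\tfrac{6c}{\pi i}s^{-2},\ s^{-8}Y,\ s^{-12}Z\Bigr),\qquad\varepsilon=\varepsilon(\gamma).
\]
Since $\varepsilon^{24}=1$, we have $Q\circ A_s=s^{-24}Q$, so $A_s(W)=W$.

\emph{Step 1: decoupling.} Fix $\tau\in\mathbb H$. For $m\ge1$ let $w_m=c(\tau+24m)+d$ and $s_m=1/w_m^{1/2}$, with the principal branch; then $s_m\neq0$ and $s_m\to0$. From $ad-bc=1$ we get $\gamma\tau'=\frac ac-\frac1{c(c\tau'+d)}$, so $\gamma(\tau+24m)=\sigma(s_m)$. The step $24$ is chosen so that $p(\tau+24m)=p(\tau)$, and \eqref{eq:transform} with $w_m^{1/2}=s_m^{-1}$ gives $p(\sigma(s_m))=A_{s_m}p(\tau)$. For large $m$ the point $\sigma(s_m)$ lies in $B^*\cap\mathbb H$. On this set $N(\xi,p)$, $M(\xi,p)$ and $\hat g$ are holomorphic, so the identity $N(\xi,p)=\hat g\,M(\xi,p)$ holds at every point. Hence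
\[
\Delta_\tau(s)=N\bigl(\xi(\sigma(s)),A_sp(\tau)\bigr)-\hat g(\sigma(s))\,M\bigl(\xi(\sigma(s)),A_sp(\tau)\bigr)
\]
vanishes at $s=s_m$ for all large $m$. The function $\xi(\sigma(s))$ is entire, the coordinates of $A_sp(\tau)$ are Laurent polynomials in $s$, and $\hat g(\sigma(s))$ is holomorphic on $0<|s|<\delta$ with at most a pole at $0$; this is where the hypothesis is used. So $s^j\Delta_\tau(s)$ is holomorphic on $|s|<\delta$ for some $j\ge0$, and its zeros accumulate at $0$. Therefore $\Delta_\tau(s)=0$ for all $0<|s|<\delta$ and all $\tau\in\mathbb H$.

\emph{Step 2: passing to $W$.} Fix $s$ with $0<|s|<\delta$ and let $\sigma=\sigma(s)$. The polynomial function $q\mapsto N(\xi(\sigma),A_sq)-\hat g(\sigma)M(\xi(\sigma),A_sq)$ on $\mathbb C^4$ vanishes at all points $p(\tau)$, hence on $W$ by Lemma~\ref{lem:relations}. As $A_s(W)=W$, this gives \eqref{eq:separate} with $B'=B^*\cap\mathbb H$.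

\emph{Step 3: freezing $q$.} Choose $\tau_0\in\mathbb H$ with $M(\xi(\tau_0),p(\tau_0))\neq0$ and let $q=p(\tau_0)\in W$. Then $M(T,q)$ is a nonzero polynomial in $T$; put $\psi(T)=N(T,q)/M(T,q)$. The entire function $\sigma\mapsto M(\xi(\sigma),q)$ does not vanish at $\tau_0$, so it is nonzero on a nonempty open subset of $B'$, and there $g=\psi(\xi)$ by \eqref{eq:separate}. The identity theorem gives $g=\psi(\xi)$ on $\mathbb H$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:field}]
A rational power series is D-finite. Conversely, let $g\in K\cap\mathbb C[[x]]$ be $D^\infty$-finite, and let $G$ be the meromorphic function on $\mathbb D$ from Lemma~\ref{lem:K}. Its Laurent series $g$ has no negative powers, so $G$ is holomorphic at $0$. By Corollary~\ref{cor:cross}, $G$ extends to a holomorphic function $\hat G$ on a disc $B_1$ centered at a point $e^{2\pi ir_1}$, $r_1\in\mathbb R$. The map $\tau\mapsto e^{2\pi i\tau}$ sends a small disc $B$ centered at $r_1$ into $B_1$ and $B\cap\mathbb H$ into $B_1\cap\mathbb D$. So $G(e^{2\pi i\tau})\in\mathcal F$ satisfies the hypothesis of Proposition~\ref{prop:separate} with $\hat g(\tau)=\hat G(e^{2\pi i\tau})$,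 and $G(e^{2\pi i\tau})=\psi(\xi(\tau))$ with $\psi\in\mathbb C(T)$.

The left side has period $1$, and $\xi(\tau+1)=\omega\,\xi(\tau)$ with $\omega=e^{2\pi i/24}$. Since $\xi$ takes infinitely many values, $\psi(\omega T)=\psi(T)$. Write $\psi=N_1/M_1$ with polynomials $N_1,M_1$, and multiply numerator and denominator by $\prod_{j=1}^{23}M_1(\omega^jT)$. The new denominator is invariant under $T\mapsto\omega T$, hence so is the new numerator, and an invariant polynomial contains only powers $T^k$ with $\omega^k=1$, that is, $24\mid k$. Thus $\psi(T)=\psi_1(T^{24})$ with $\psi_1$ rational, $G(x)=\psi_1(x)$ on $\mathbb D\setminus\{0\}$, and $g=\psi_1\in\mathbb C(x)$.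
\end{proof}

A rational function extends across all but finitely many points of the unit circle, so $f$ is not rational by Lemma~\ref{lem:boundary}, and Theorem~\ref{thm:field} contains Theorem~\ref{thm:main}. It applies to many other series.

\begin{corollary}\label{cor:examples}
None of the following series is $D^\infty$-finite: the product $\prod_{n\ge1}(1-x^n)$; the derivatives $f^{(k)}$, $k\ge0$; the series $P(E_2,E_4,E_6)$ for a nonconstant polynomial $P\in\mathbb C[X,Y,Z]$.
\end{corollary}

\begin{proof}
All these series lie in $K\cap\mathbb C[[x]]$ by Lemma~\ref{lem:K}, so by Theorem~\ref{thm:field} it suffices to show that they are not rational. The product is $1/f$, and $f$ is not rational. If $f^{(k)}$ were rational, it would be holomorphic on some disc $B$ centered on the unit circle. A $k$-fold antiderivative of it on $B$ differs from $f$ on $B\cap\mathbb D$ by a polynomial, so $f$ would extend to $B$, contrary to Lemma~\ref{lem:boundary}. If $P(E_2,E_4,E_6)=\psi_1(x)$ were rational, then as a function of $\tau$ it would extend to the meromorphic function $\psi_1(e^{2\pi i\tau})$ on $\mathbb C$. Proposition~\ref{prop:separate} with $N=P$,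 $M=1$ and one fixed $\sigma\in B'$ shows that $P$ is constant on $W$. Every $(X,Y,Z)\in\mathbb C^3$ is the projection of a point of $W$, since $1728V^{24}=Y^3-Z^2$ can be solved for $V$. So $P$ would be constant.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
Atiyah and Macdonald, \emph{Introduction to Commutative Algebra}.

\bibitem{Carlson}
F.~Carlson, \emph{Math. Z.} \textbf{9} (1921).

\bibitem{trees}
\emph{On the exponential generating function of labelled trees}, doi:10.5802/crmath.108,
\texttt{https://\allowbreak comptes-rendus.\allowbreak academie-sciences.fr/\allowbreak mathematique/\allowbreak item/\allowbreak 10.5802/\allowbreak crmath.108.pdf}.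

\end{thebibliography}
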